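# Gradient sets of $C^1$ bumps are closures of open sets

## One set, sliced in two ways

Let $f:\mathbb R^d\to\mathbb R$ be continuous with $f(0)=0$, and fix a number $\kappa<0$. Consider the set of pairs (point, slope)
$$E=\{(x,q)\in\mathbb R^d\times\mathbb R^d:\ f(x)-q\cdot x\le\kappa\}.$$
The whole lecture turns on slicing this set in two different directions.

**Slicing by $x$.** Over $x=0$ the slice is empty, because $f(0)-q\cdot 0=0>\kappa$ for every $q$. Over $x\ne0$ the slice is the half-space $\{q: q\cdot x\ge f(x)-\kappa\}$, which is convex and nonempty; it contains the point $\beta(x)=\dfrac{f(x)-\kappa}{|x|^2}\,x$, which depends continuously on $x$. So $x\mapsto(x,\beta(x))$ is a section of the projection $E\to\mathbb R^d\setminus\{0\}$, and the straight-line homotopy $(x,q)\mapsto(x,(1-t)q+t\beta(x))$, $0\le t\le1$, stays in $E$. Hence $E$ is homotopy equivalent to $\mathbb R^d\setminus\{0\}$, that is, to the sphere $S^{d-1}$. *This is true whatever $f$ is.*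

**Slicing by $q$.** Now let $f$ be $C^1$. Over a fixed $q$ the slice is the sublevel set $\{f_q\le\kappa\}$ of the tilted function $f_q(x)=f(x)-q\cdot x$. The critical points of $f_q$ are the points $x$ with $f'(x)=q$. If $q$ is *not* a gradient of $f$, then $f_q$ has no critical points, and we expect its sublevel sets to be topologically uninteresting.

So there is a tension. If too few $q$ are gradients, then all the $q$-slices are uninteresting, and one would like to conclude that the total space is uninteresting too. But the total space always carries a sphere.

**A picture to keep.** Take $d=1$, $f(x)=x^3$, $\kappa=-c$ with $c>0$. Dividing $x^3-qx\le -c$ by $x$, we find that $E$ has two pieces, as it must, being equivalent to $S^0$: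
$$\{x<0,\ q\le x^2-c/|x|\}\qquad\text{and}\qquad\{x>0,\ q\ge x^2+c/x\}.$$
The slice of the left piece over $q$ is always a half-line $(-\infty,-t]$. The function $x^2+c/x$ on $x>0$ has its minimum where $x^3=c/2$, with value $3(c/2)^{2/3}$. So for $q<3(c/2)^{2/3}$ the slice is one half-line, and for larger $q$ a second piece appears. For $q\le 0$, in particular for the gradient value $q=0$ at the origin, nothing is visible in the slice; the other piece of $E$ lives over positive $q$, and the positive numbers are exactly where the gradients $3x^2$ fill an open set. The set $E$ detects the open set of gradients next to $0$, although the single slice over $0$ does not.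

## Gradient sets of bumps

**Definition (bump).** A *bump* on $\mathbb R^d$ is a function $f:\mathbb R^d\to\mathbb R$ whose support (the closure of $\{f\ne0\}$) is bounded and nonempty. For a $C^1$ function we identify the derivative $f'(x)$ with the gradient vector in $\mathbb R^d$, and we call $f'(\mathbb R^d)=\{f'(x):x\in\mathbb R^d\}$ its *gradient set*.

For example, $f(x)=\max(1-|x|^2,0)^2$ is a $C^1$ bump. Inside the unit ball $f'(x)=-4(1-|x|^2)x$, and outside $f'=0$. The function $4r(1-r^2)$ on $[0,1]$ has its maximum at $r=1/\sqrt3$, so the gradient set is the closed ball of radius $8/(3\sqrt3)$.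

Which sets can occur? The set is compact and connected, being equal to the continuous image of a large closed ball. A set is *the closure of its interior* if $S=\overline{\operatorname{int}S}$. The closed unit disc has this property. The disc with a whisker, $\{|p|\le1\}\cup([1,2]\times\{0\})\subset\mathbb R^2$, does not: its interior is the open disc, and the whisker is lost. Can the gradient set of a bump have a whisker?

The problem comes from the paper "Bump Functions with Hölder Derivatives". The background given there: the known sufficient conditions for a set to be a gradient set of a $C^1$ bump on $\mathbb R^d$ deal only with sets that are the closure of their interior, and the question is whether this is necessary. Partial answers: the gradient set is the closure of its interior if $f$ is a $C^2$ bump on $\mathbb R^2$ (and also under some regularity assumptions weaker than $C^2$), or if $f$ is a $C^{d+1}$ bump on $\mathbb R^d$. We shall prove that $C^1$ is enough in every dimension.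

**Theorem 1.** Let $d\ge 1$ and let $f:\mathbb R^d\to\mathbb R$ be a $C^1$ bump. Then $f'(\mathbb R^d)=\overline{\operatorname{int} f'(\mathbb R^d)}$.

So the answer to the problem is yes for every $d\ge2$.

**The line, by hand.** For $d=1$ the gradient set is a compact interval. Since $f$ has bounded support, $\int f'=0$, and $f'$ is not identically $0$ because $f\not\equiv0$. So $f'$ takes positive and negative values, the interval is nondegenerate, and a nondegenerate compact interval is the closure of its interior.

**The value $p=0$, by hand, in every dimension.** Let $\operatorname{supp}f\subset B_R$, where $B_R$ is the open ball of radius $R$ about $0$. Replacing $f$ by $-f$ if necessary (this replaces the gradient set by its negative) we may assume $M:=\max f>0$. Let $|q|<M/(2R)$. At a maximum point of $f$, which lies in $B_R$, we have $f-q\cdot x\ge M-|q|R>M/2$. On $\partial B_R$ we have $f=0$, so $f-q\cdot x\le|q|R<M/2$. Hence the maximum of $f-q\cdot x$ over $\overline B_R$ is attained at some $x\in B_R$, and there $f'(x)=q$. So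
$$B\bigl(0,M/(2R)\bigr)\subset f'(\mathbb R^d), \tag{1}$$
and $0$ is even an *interior* point of the gradient set.

## A local statement, and why extrema and degree do not give it

For $p\ne0$ we use a local statement, which forgets that $f$ is a bump.

**Theorem 2.** Let $d\ge1$, let $V\subset\mathbb R^d$ be bounded and open, let $f$ be $C^1$ on a neighborhood of $\overline V$, let $x_0\in V$ and $p:=f'(x_0)$. If $p\notin f'(\partial V)$, then $p\in\overline{\operatorname{int} f'(V)}$.

**Theorem 2 implies Theorem 1.** Let $\operatorname{supp}f\subset B_R$. Outside $B_R$ we have $f'=0$, and also $f'=0$ on $\partial B_R$, so $f'(\mathbb R^d)=f'(\overline B_R)$ is compact, hence closed. This gives $\overline{\operatorname{int}f'(\mathbb R^d)}\subset f'(\mathbb R^d)$. Conversely let $p=f'(x_0)$. If $p=0$, then $p$ is an interior point by (1). If $p\ne0$, then $x_0\in\operatorname{supp}f\subset B_R$; take $V=B_R$. Since $f'=0\ne p$ on $\partial V$, Theorem 2 gives $p\in\overline{\operatorname{int}f'(V)}\subset\overline{\operatorname{int}f'(\mathbb R^d)}$. $\square$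

So everything is in Theorem 2. Here is what one tries first.

**Extrema.** If $x_0$ is a strict local minimum of $f_p=f-p\cdot x$, then on a small sphere about $x_0$ the function $f_p$ is bounded below by something larger than $f_p(x_0)$. This persists for $f_q$ with $q$ near $p$, so $f_q$ has an interior minimum in the small ball, and $q$ is a gradient. But $x_0$ need not be an extremum.

**Degree.** More generally, if the Brouwer degree of $f'-p$ on $V$ is nonzero, then all values near $p$ are attained. This approach, and any approach which tries to prove that $p$ is an interior point, stops at the following example. Let $d=2$, $f(x_1,x_2)=x_1^3+x_2^2$, $V$ the unit disc, $x_0=0$, $p=0$. Then $f'=(3x_1^2,2x_2)$ vanishes only at the origin, so the hypothesis of Theorem 2 holds. But $f'(V)\subset\{p_1\ge0\}$, so $0$ is a boundary point of $f'(V)$ and the degree is zero. Theorem 2 is right here, since $0$ is a limit of interior points of $f'(V)$, but the degree at $0$ cannot see it.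

**Topology of one sublevel set.** Suppose Theorem 2 fails at $p$. Then there are values $q$ arbitrarily close to $p$, indeed a dense set of them in a ball about $p$, that are not in $f'(V)$. For these, $f_q$ has no critical points in $V$, so nothing happens to its sublevel sets inside $V$. Passing to the limit $q\to p$, we expect that nothing happens to the sublevel sets of $f_p$ either, although $x_0$ is a critical point. This is a contradiction if $x_0$ is, say, a nondegenerate saddle. In general it is not one: for $f(x)=x^3$ on $[-1,1]$, $\{f\le\kappa\}=[-1,\kappa^{1/3}]$ is an interval for every $\kappa\in[-1,1]$, although $0$ is critical. A critical point can be topologically invisible.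

This is the exact place where the set $E$ comes in. The limit argument gives triviality of the slice not only at $q=p$ but at *every* $q$ near $p$, missing or not. Gluing all these slices over a box of $q$'s, we get a total space that is trivial, and this contradicts the sphere seen by slicing in the other direction, however invisible $x_0$ is.

**A second obstacle: the boundary of $V$.** To say "nothing happens to the sublevel sets" inside a bounded $V$, one cannot just compare $\{f_q\le\kappa\}$ with $\{f_q\le\kappa+\tau\}$ in $\overline V$. For $f_q(x)=x_1$ on the closed unit disc there is no critical point, yet the sublevel set is empty at level $-2$ and a half-disc at level $0$; the change comes in through $\partial V$. We shall therefore not raise the level. We lower the function by $\tau\chi$, where $\chi$ is a cutoff with compact support in $V$, equal to $1$ near the points where $f'$ is close to $p$, and compare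
$$Q_q=\{f_q\le\kappa\}\quad\subset\quad P_q=\{f_q-\tau\chi\le\kappa\}.$$
These sets agree near $\partial V$, and a flow supported in $V$ will carry one to the other.

## Three properties of Čech cohomology

The limit $q_n\to q$ produces decreasing intersections of compact sets, and the limits can be wild compact sets. We need a cohomology theory that is continuous for such limits. Singular cohomology is not. Let
$$S=\{(t,\sin(1/t)):0<t\le1\}\cup(\{0\}\times[-1,1]),\qquad S_n=\{z:\operatorname{dist}(z,S)\le1/n\}.$$
Then $S=\bigcap S_n$. Each $S_n$ is a union of closed discs centered on $S$, and the disc about the origin meets both the curve and the segment, so $S_n$ is path connected and its singular $H^0$ is $\mathbb Z$. But $S$ has two path components, so its singular $H^0$ is $\mathbb Z^2$. In Čech theory, $\check H^0(X)$ is the group of locally constant functions $X\to\mathbb Z$; since $S$ is connected, $\check H^0(S)=\mathbb Z$, as it should be.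

Let $\check H^*$ be Čech (equivalently Alexander–Spanier) cohomology with $\mathbb Z$ coefficients on pairs $(X,A)$ with $X$ compact metrizable and $A\subset X$ closed; empty sets are allowed. We use the following standard facts, for which see Eilenberg–Steenrod, *Foundations of Algebraic Topology*, Ch. IX–X, and Spanier, *Algebraic Topology*, Ch. 6, Sec. 6.

* **(H1)** Functoriality, homotopy invariance, exact sequences of pairs and triples, additivity for finite disjoint unions, and agreement with singular cohomology on triangulable pairs.
* **(H2) Strong excision.** A map $(X,A)\to(Y,B)$ of compact pairs that restricts to a bijection $X\setminus A\to Y\setminus B$ induces an isomorphism on $\check H^*$. For example, closing up the interval gives a map from $([0,1],\{0,1\})$ to (circle, point), and the induced map on cohomology is an isomorphism.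
* **(H3) Continuity.** For a decreasing sequence of compact pairs, $\check H^*(\bigcap X_n,\bigcap A_n)=\varinjlim\check H^*(X_n,A_n)$, by the restriction maps.

Recall what a direct limit means here: every class of the limit comes from some stage $n$, and a class at stage $n$ becomes zero in the limit only if its restriction to some later stage is already zero.

## Slicewise trivial implies trivial over a box

The first tool says that a pair whose slices over a box all have zero cohomology has zero cohomology.

Let $D=[-\rho,\rho]^d$, let $P$ be compact metrizable, $Q\subset P$ closed, and $\pi:P\to D$ continuous. For closed $A\subset D$ put $P_A=\pi^{-1}(A)$ and $Q_A=Q\cap P_A$.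

**Lemma 4.** If $\check H^*(P_{\{q\}},Q_{\{q\}})=0$ for all $q\in D$, then $\check H^*(P,Q)=0$.

**Step 1: cutting along a set with trivial slice pair.** The purpose is a splitting statement. Let $A=A_1\cup A_2$ with $A_1,A_2\subset D$ closed, let $T=P_{A_1\cap A_2}=P_{A_1}\cap P_{A_2}$, and suppose $\check H^*(T,T\cap Q)=0$. We claim that restriction
$$\check H^k(P_A,Q_A)\to\check H^k(P_{A_1},Q_{A_1})\oplus\check H^k(P_{A_2},Q_{A_2}) \tag{2}$$
is an isomorphism for every $k$.

We first add $T$ to the subspaces. The inclusion $(T,T\cap Q)\to(Q_A\cup T,Q_A)$ is a bijection off the subspaces: both differences are $T\setminus Q$, because $T\subset P_A$. By (H2), $\check H^*(Q_A\cup T,Q_A)\cong\check H^*(T,T\cap Q)=0$. The exact sequence of the triple $(P_A,Q_A\cup T,Q_A)$ contains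
$$\check H^{k-1}(Q_A\cup T,Q_A)\to\check H^k(P_A,Q_A\cup T)\to\check H^k(P_A,Q_A)\to\check H^k(Q_A\cup T,Q_A),$$
with zeros at both ends, so $\check H^k(P_A,Q_A\cup T)\cong\check H^k(P_A,Q_A)$. Since also $T\subset P_{A_i}$, the same argument with $A_i$ in place of $A$ gives $\check H^k(P_{A_i},Q_{A_i}\cup T)\cong\check H^k(P_{A_i},Q_{A_i})$ for $i=1,2$.

Now we separate the two pieces. Consider the natural map
$$\bigl(P_{A_1}\sqcup P_{A_2},\ (Q_{A_1}\cup T)\sqcup(Q_{A_2}\cup T)\bigr)\to(P_A,\ Q_A\cup T).$$
A point of $P_A$ that is neither in $Q$ nor in $T$ lies over exactly one of $A_1,A_2$. So the map is a bijection off the subspaces, and by (H2) it induces an isomorphism. By additivity, the cohomology of the left side is the direct sum of $\check H^k(P_{A_i},Q_{A_i}\cup T)$, $i=1,2$. All the isomorphisms are induced by inclusions or by this natural map, so they commute with restriction, and together they show that (2) is an isomorphism.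

**Step 2: bisection, one direction at a time.** The purpose is to reduce from boxes to points. We show by induction on $j$ that $\check H^*(P_A,Q_A)=0$ for every closed box $A=\prod[a_i,b_i]\subset D$ with at most $j$ nondegenerate sides (sides with $a_i<b_i$).

For $j=0$ the box is a point and this is the hypothesis. Let $j\ge1$, let $A$ have $j$ nondegenerate sides, and suppose there is $0\ne\alpha\in\check H^k(P_A,Q_A)$. Choose a nondegenerate direction $i$ and bisect $A$ in this direction. The two halves meet in a box with $j-1$ nondegenerate sides, over which the cohomology vanishes by the induction hypothesis. So Step 1 applies: (2) is injective, and $\alpha$ restricts to a nonzero class over at least one half. Call that half $A_1$, bisect it again in the same direction $i$, and continue. We get nested boxes $A\supset A_1\supset A_2\supset\cdots$ with $\alpha|_{A_n}\ne0$ for all $n$. Their intersection $A_\infty$ is a box whose side in direction $i$ is a point, so it has $j-1$ nondegenerate sides. Since $P_{A_\infty}=\bigcap P_{A_n}$ and $Q_{A_\infty}=\bigcap Q_{A_n}$, (H3) gives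
$$\varinjlim\check H^k(P_{A_n},Q_{A_n})=\check H^k(P_{A_\infty},Q_{A_\infty})=0,$$
the last equality by the induction hypothesis. But $\alpha$ has nonzero image in the direct limit, because no restriction $\alpha|_{A_n}$ vanishes. This is a contradiction. Taking $A=D$ proves the lemma. $\square$

## Setting up the contradiction in Theorem 2

**Normalization.** We put everything at the origin. Replace $f$ by $x\mapsto f(x+x_0)-f(x_0)-p\cdot x$ and $V$ by $V-x_0$. This translates all gradient sets by $-p$, so we may assume
$$x_0=0,\qquad f(0)=0,\qquad p=f'(0)=0 .$$

**The assumption to be refuted.** Suppose $0\notin\overline{\operatorname{int}f'(V)}$. Then for some $r>0$ the ball $B(0,r)$ does not meet $\operatorname{int}f'(V)$. So no nonempty open subset of $B(0,r)$ is contained in $f'(V)$, that is: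
$$B(0,r)\setminus f'(V)\ \text{ is dense in } B(0,r). \tag{3}$$

**Constants.** We now choose, in this order, the zone where gradients are small, the cutoff, the amount $\tau$ by which we lower $f$, the box $D$ of slopes, and a small ball around $0$.

* Since $0\notin f'(\partial V)$ and $\partial V$ is compact (and nonempty), choose $0<\eta<\min\{r,\min_{\partial V}|f'|\}$. Let $W=\{x\in\overline V:|f'(x)|\le\eta\}$. It is compact, misses $\partial V$, and contains $0$. So $W$ is a compact subset of $V$.
* Let $\chi\in C_c^\infty(V)$ with $0\le\chi\le1$ and $\chi=1$ on a neighborhood of $W$. Thus $\nabla\chi\ne0$ only at points outside $W$, where $|f'|>\eta$.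
* Choose $\tau>0$ with $\tau\sup|\nabla\chi|\le\eta/8$.
* Put $\rho=\eta/(4\sqrt d)$ and $D=[-\rho,\rho]^d$, so that $|q|\le\eta/4$ for $q\in D$.
* Choose $s>0$ with
$$\overline B_s\subset V\cap\{\chi=1\},\qquad |f(x)|\le\tfrac\rho2|x|\ \text{ for }|x|\le s,\qquad \rho s\le\tau. \tag{4}$$
The first is possible since $0\in W$, and the second since $f(0)=0$ and $f'(0)=0$.
* Put $\kappa_0=-\rho s/2<0$.

**The pair.** For $\sigma\in[0,\tau]$ and $\kappa\in\mathbb R$ let
$$G_q^\sigma(x)=f(x)-q\cdot x-\sigma\chi(x),$$
$$P_q(\kappa)=\{x\in\overline V:G_q^\tau(x)\le\kappa\},\qquad Q_q(\kappa)=\{x\in\overline V:G_q^0(x)\le\kappa\}.$$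
Since $G^\tau_q\le G^0_q$, we have $Q_q(\kappa)\subset P_q(\kappa)$, and both are compact.

## Slices over missing slopes are trivial

We show that when $q$ is not a gradient on $V$, the set $P_q(\kappa)$ can be pushed into $Q_q(\kappa)$ by a flow.

**Claim 5.** If $|q|<\eta/2$ and $q\notin f'(V)$, then $\check H^*(P_q(\kappa),Q_q(\kappa))=0$ for all $\kappa$.

**Step 1: a smooth field that decreases all $G_q^\sigma$ at once.** The field $-(f'-q)$ is only continuous, so it need not have a flow; we replace it by a smooth approximation. Put $a(x)=|f'(x)-q|$. On $V$ we have $a>0$ since $q\notin f'(V)$, and on $\partial V$ we have $|f'|>\eta>|q|$, so again $a>0$. By compactness $m:=\min_{\overline V}a>0$. By the Weierstrass approximation theorem, applied to the components of $f'-q$, there is a smooth vector field $\tilde N$ with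
$$|\tilde N+(f'-q)|\le\varepsilon:=m/5\quad\text{on }\overline V .$$
In particular $|\tilde N|\le a+\varepsilon$ and $(f'-q)\cdot\tilde N\le-a^2+a\varepsilon$ on $\overline V$, and $\varepsilon\le a/5$. Let $\sigma\in[0,\tau]$; recall $\nabla G_q^\sigma=f'-q-\sigma\nabla\chi$.

* Where $\nabla\chi=0$: $\ \nabla G_q^\sigma\cdot\tilde N\le-a^2+a\varepsilon\le-\tfrac45a^2\le-\tfrac12a^2$.
* Where $\nabla\chi\ne0$: the point is not in $W$, so $|f'|>\eta$ and $a>\eta-\eta/2=\eta/2$. Hence $\sigma|\nabla\chi|\le\eta/8\le a/4$, and
$$\nabla G_q^\sigma\cdot\tilde N\le-a^2+a\varepsilon+\tfrac a4(a+\varepsilon)=-\tfrac34a^2+\tfrac54a\varepsilon\le-\tfrac34a^2+\tfrac14a^2=-\tfrac12a^2 .$$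

So the field $N:=2\tilde N/m^2$ satisfies
$$\nabla G_q^\sigma\cdot N\le-a^2/m^2\le-1\quad\text{on }\overline V,\ \text{for all }\sigma\in[0,\tau]. \tag{5}$$

**Step 2: the flow.** We localize the field so that it never touches $\partial V$. Let $\theta_t$ be the flow of $Y=\tau\chi N$, extended by $0$ outside $V$. This field is smooth with compact support in $V$, so the flow is complete, fixes every point outside the support, and preserves $\overline V$.

For fixed $\sigma\in[0,\tau]$ and $x\in\overline V$, by (5),
$$\frac{d}{dt}G_q^\sigma(\theta_t(x))=\tau\chi\,\nabla G_q^\sigma\cdot N\le0,$$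
the right side being evaluated at $\theta_t(x)$. With $\sigma=\tau$ and $\sigma=0$ this shows that for $t\ge0$ the map $\theta_t$ sends $P_q(\kappa)$ into itself and $Q_q(\kappa)$ into itself.

Now let $\sigma$ vary: $\sigma(t)=\tau(1-t)$ for $0\le t\le1$. The explicit dependence on $t$ contributes $-\sigma'(t)\chi=\tau\chi$, so by (5)
$$\frac{d}{dt}G_q^{\sigma(t)}(\theta_t(x))=\tau\chi+\tau\chi\,\nabla G_q^{\sigma(t)}\cdot N\le\tau\chi-\tau\chi=0 .$$
In words: the flow goes down at least as fast as we put back the amount $\tau\chi$. Comparing $t=0$ and $t=1$ gives $G_q^0(\theta_1(x))\le G_q^\tau(x)$, so $\theta_1(P_q(\kappa))\subset Q_q(\kappa)$.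

**Step 3: conclusion for the slice.** We turn the flow into a vanishing statement. Let $i:Q_q(\kappa)\to P_q(\kappa)$ be the inclusion and consider $\theta_1:P_q(\kappa)\to Q_q(\kappa)$. The maps $\theta_t$, $0\le t\le1$, are a homotopy in $P_q(\kappa)$ from the identity to $i\circ\theta_1$, and a homotopy in $Q_q(\kappa)$ from the identity to $\theta_1\circ i$. So $i$ is a homotopy equivalence, it induces isomorphisms on $\check H^*$, and the exact sequence of the pair gives $\check H^*(P_q(\kappa),Q_q(\kappa))=0$. (If $P_q(\kappa)=\emptyset$ there is nothing to prove.) $\square$

## Slices over all slopes in the box are trivial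

Now the density (3) and the continuity (H3) remove the condition that $q$ be missing. We approximate $q$ by missing slopes, and raise the level a little so that the approximating sublevel sets decrease to the one we want.

**Claim 6.** $\check H^*(P_q(\kappa),Q_q(\kappa))=0$ for *every* $q\in D$ and all $\kappa$.

Let $R>0$ satisfy $R\ge s$ and $\overline V\subset\overline B_R$; this $R$ stays fixed from here on. Put $h_n=2^{-n}$. Since $|q|\le\eta/4$ and $\eta<r$, (3) lets us choose $q_n\notin f'(V)$ with $|q_n|<\eta/2$ and $R|q_n-q|\le h_n/4$. On $\overline V$ and for $\sigma\in\{0,\tau\}$,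
$$|G_{q_n}^\sigma(x)-G_q^\sigma(x)|=|(q_n-q)\cdot x|\le h_n/4 .$$
Therefore
$$P_q(\kappa+\tfrac34h_n)\subset P_{q_n}(\kappa+h_n)\subset P_q(\kappa+\tfrac54h_n), \tag{6}$$
and likewise for $Q$. Because $\frac54h_{n+1}=\frac58h_n<\frac34h_n$, (6) for $n+1$ and for $n$ give
$$P_{q_{n+1}}(\kappa+h_{n+1})\subset P_q(\kappa+\tfrac58h_n)\subset P_q(\kappa+\tfrac34h_n)\subset P_{q_n}(\kappa+h_n),$$
and the same for $Q$. So the pairs $(P_{q_n}(\kappa+h_n),Q_{q_n}(\kappa+h_n))$ decrease. By (6) their intersection contains $(P_q(\kappa),Q_q(\kappa))$ and is contained in the intersection of the pairs at levels $\kappa+\frac54h_n$ for $q$, which is $(P_q(\kappa),Q_q(\kappa))$ again. Each pair of the sequence has zero cohomology by Claim 5. By (H3), $\check H^*(P_q(\kappa),Q_q(\kappa))$ is a direct limit of zero groups, hence zero. $\square$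

## The sphere that cannot disappear

Now we assemble the slices at level $\kappa_0$ into the compact version of the set $E$ from the beginning:
$$P=\{(x,q)\in\overline V\times D:\ G_q^\tau(x)\le\kappa_0\},\qquad Q=\{(x,q)\in\overline V\times D:\ G_q^0(x)\le\kappa_0\}\subset P .$$
Both are compact. With $\pi(x,q)=q$, the slices over $q\in D$ are $P_q(\kappa_0)$ and $Q_q(\kappa_0)$. By Claim 6 and Lemma 4,
$$\check H^*(P,Q)=0. \tag{7}$$

On the other hand, slicing by $x$ shows that $Q$ contains a $(d-1)$-sphere around the missing point $x=0$, and that $P$ contains a ball filling it. We make this precise with one map into $(P,Q)$ and one map out of it.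

**Step 1: a map into $(P,Q)$.** This is the ball. For $x\in\overline B_s$ let $\lambda(x)=(x,\rho x/s)$. Since $|\rho x/s|\le\rho$, the slope $\rho x/s$ lies in $D$. By (4), $\chi(x)=1$, $f(x)\le\rho|x|/2\le\rho s/2$ and $\tau\ge\rho s$, so for $|x|\le s$
$$G^\tau_{\rho x/s}(x)=f(x)-\frac{\rho|x|^2}{s}-\tau\le\frac{\rho s}2-\rho s=\kappa_0 .$$
For $|x|=s$ we do not even need $\tau$:
$$G^0_{\rho x/s}(x)=f(x)-\rho s\le\frac{\rho s}2-\rho s=\kappa_0 .$$
Thus $\lambda:(\overline B_s,\partial B_s)\to(P,Q)$ is a map of pairs.

**Step 2: a map out of $(P,Q)$.** This is the projection to $x$, which sees that $Q$ avoids $x=0$. For all $q$ we have $G_q^0(0)=f(0)=0>\kappa_0$, so no point $(0,q)$ lies in $Q$. As $Q$ is compact, there is $\delta\in(0,s]$ with $|x|\ge\delta$ for all $(x,q)\in Q$. So $\mu(x,q)=x$ is a map of pairs $(P,Q)\to(\overline B_R,\{\delta\le|x|\le R\})$.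

**Step 3: the composition.** We compare with (7). The composition $\mu\circ\lambda$ is the inclusion
$$(\overline B_s,\partial B_s)\hookrightarrow(\overline B_R,\{\delta\le|x|\le R\}).$$
The inclusion of balls is a homotopy equivalence, and so is the inclusion of the sphere $\partial B_s$ in the shell $\{\delta\le|x|\le R\}$, because $\delta\le s\le R$. By the exact sequences of the pairs and the five lemma, $\mu\circ\lambda$ induces an isomorphism on $\check H^d$, and $\check H^d(\overline B_s,\partial B_s)\cong\mathbb Z\ne0$. (For $d=1$ this is the interval relative to its two end points.) But the induced map factors through $\check H^d(P,Q)$, which is $0$ by (7). An isomorphism between nonzero groups cannot factor through $0$. This contradiction proves Theorem 2, and with it Theorem 1. $\blacksquare$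

## Compact components of fibers

Theorem 2 asks for a $V$ whose boundary avoids the fiber $\{f'=p\}$. A compact component of the fiber is enough to find one.

**Theorem 3.** Let $\Omega\subset\mathbb R^d$ be open, $f\in C^1(\Omega)$, $p\in\mathbb R^d$, and suppose $K$ is a nonempty compact connected component of $\{x\in\Omega: f'(x)=p\}$. Then $p\in\overline{\operatorname{int} f'(U)}$ for every open $U$ with $K\subset U\subset \Omega$.

**Step 1: isolate $K$ approximately.** The goal is a compact piece $E$ of the fiber, containing $K$ and separated from the rest near $K$. Let $C=\{x\in\Omega:f'(x)=p\}$, closed in $\Omega$, and choose a compact $L\subset U$ with $K\subset\operatorname{int}L$. The set $C\cap L$ is compact. Its component containing $K$ is a connected subset of $C$, hence equal to $K$; so $K$ is a component of $C\cap L$. In a compact Hausdorff space components coincide with quasi-components, so $K$ is the intersection of the relatively clopen subsets of $C\cap L$ that contain it. Since $K$ misses $\partial L$, these clopen sets, intersected with the compact set $C\cap\partial L$, have empty total intersection. By compactness finitely many of them already have empty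 intersection on $C\cap\partial L$. Their intersection $E$ is relatively clopen in $C\cap L$, contains $K$, and misses $\partial L$. Hence $K\subset E\subset\operatorname{int}L$.

**Step 2: choose $V$.** We thicken $E$. The sets $E$ and $(C\cap L)\setminus E$ are disjoint and compact. So for small $\delta>0$ the bounded open set $V=\{x:\operatorname{dist}(x,E)<\delta\}$ has closure contained in $\operatorname{int}L\subset U$ and disjoint from $(C\cap L)\setminus E$. Then $\overline V\cap C\subset C\cap L$ gives $\overline V\cap C=E\subset V$. As $V$ is open, $\partial V\cap C=\emptyset$, that is, $p\notin f'(\partial V)$. Theorem 2, with any $x_0\in K$, gives $p\in\overline{\operatorname{int}f'(V)}\subset\overline{\operatorname{int}f'(U)}$. $\blacksquare$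

If $f$ is a $C^1$ bump and $p\ne0$, the fiber $\{f'=p\}$ is closed and contained in the bounded support, so all its components are compact. Theorem 3 thus localizes Theorem 1: near *each component* of each fiber over $p\ne0$, the gradients already have interior accumulating at $p$.

**Each hypothesis is needed when $d\ge2$.**

* *Neighborhoods of $K$ cannot be replaced by neighborhoods of a point of $K$.* Multiplying $x_1^2+x_1$ by a smooth cutoff equal to $1$ near $0$ gives a $C^\infty$ bump equal to $x_1^2+x_1$ near $0$. For small balls $U$ about $0$, $f'(U)\subset\mathbb Re_1$ has empty interior, although $f'(0)=e_1\ne0$.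
* *Compactness of $K$, equivalently the boundary condition in Theorem 2, cannot be dropped.* For $f(x)=x_1^2$ on $\mathbb R^d$, or on a ball about $0$, the gradients $2x_1e_1$ lie in a line. The fiber over $0$ is $\{x_1=0\}$ intersected with the domain, which is not compact, and on any smaller concentric ball $V$ the value $0$ is attained on $\partial V$.
* *The gradient structure is essential.* Let $h\not\equiv0$ be continuous with compact support, and consider the field $x\mapsto h(x)e_1$. If $V$ is an open ball containing the support, the field vanishes on $\partial V$, so every nonzero value it takes is avoided on $\partial V$. Yet its range lies in a line and has empty interior. In the proof, the gradient structure entered in $E$ and in Claim 5: both need the function $f_q$ of which $f'-q$ is the gradient.
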